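\title{Samuel multiplicity is not additive on the Hardy space of the ball}

\begin{abstract}
Let $Y$ be a closed invariant subspace of the $\mathcal D$-valued Hardy space on the unit ball of $\mathbb C^n$, and suppose that $\sum_j z_jY$ has finite codimension in $Y$. For the symmetric Fock space, the Samuel multiplicities of the restriction of $M_z$ to $Y$ and of the quotient of $M_z$ by $Y$ add up to $\dim\mathcal D$. We show that this formula fails for the Hardy space for every $n\ge2$ and every finite-dimensional $\mathcal D\ne\{0\}$, and we determine all pairs of multiplicities that occur: their sum is always at least $\dim\mathcal D$, and the excess can be any non-negative integer. The counterexample is obtained by imposing, on a dense sequence of complex lines through the origin, membership in invariant subspaces of a weighted Bergman space.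
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T=(T_1,\dots,T_n)$ be a commuting tuple of bounded operators on a complex Banach space $X$, and put
\[
M_k(T)=\sum_{|\alpha|=k}T^\alpha X\qquad(k\ge0),
\]
so that $X=M_0(T)\supset M_1(T)\supset\cdots$. The tuple is called \emph{lower semi-Fredholm} if $\dim X/M_1(T)<\infty$. In that case $\bigoplus_kM_k(T)/M_{k+1}(T)$ is a graded module over $\mathbb C[x_1,\dots,x_n]$ that is generated by its finite-dimensional part of degree $0$. By Hilbert's theorem on such modules, $\dim M_k(T)/M_{k+1}(T)$ is finite and agrees for large $k$ with a polynomial of degree at most $n-1$. Summing, we obtain a polynomial $p\in\mathbb Q[x]$ of degree at most $n$, the \emph{Hilbert--Samuel polynomial}, with $\dim X/M_k(T)=p(k)$ for all large $k$. The \emph{Samuel multiplicity} of $T$ is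
\[
c(T)=\lim_{k\to\infty}\frac{n!}{k^n}\dim X/M_k(T).
\]
It is a non-negative integer: it equals $n!$ times the coefficient of $x^n$ in $p$, which is the $n$-th forward difference of $p$, and $p$ takes integer values at large integers.

Let $\mathbb B$ be the unit ball of $\mathbb C^n$, $\mathbb S=\partial\mathbb B$, and $\sigma$ the normalized surface measure on $\mathbb S$. Every $F$ in the space $\mathcal O$ of holomorphic functions on $\mathbb B$ has an expansion $F=\sum_mF_m$ with $F_m$ in the space $P_m$ of homogeneous polynomials of degree $m$. The Hardy space $H^2=H^2(\mathbb B)$ consists of the $F\in\mathcal O$ with $\|F\|^2=\sum_m\|F_m\|^2<\infty$, where $\|F_m\|$ is the norm in $L^2(\sigma)$. If $\mathcal D\ne\{0\}$ is a finite-dimensional Hilbert space, then $H^2(\mathbb B,\mathcal D)$ is the space of $\mathcal D$-valued functions whose components in an orthonormal basis lie in $H^2$. The tuple $M_z=(M_{z_1},\dots,M_{z_n})$ of coordinate multiplications acts on it. For a closed $M_z$-invariant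 subspace $Y$ we write $M_z|Y$ for the restricted tuple on $Y$ and $M_z/Y$ for the induced tuple on the quotient space.

On the whole space, $M_k(M_z)$ is the set of functions that vanish to order at least $k$ at $0$ (Lemma~\ref{lem:powers}). Thus the $k$-th quotient is the space of Taylor polynomials of degree less than $k$, its dimension is $\binom{n+k-1}{n}\dim\mathcal D$, and $c(M_z)=\dim\mathcal D$. The multiplicity counts how many independent copies of the jets at $0$ the space carries. It is natural to expect that these copies are shared out between a subspace and its quotient, that is,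
\begin{equation}\label{eq:formula}
c(M_z|Y)+c(M_z/Y)=\dim\mathcal D
\end{equation}
whenever $\dim Y/\sum_jz_jY<\infty$. The simplest cases agree. The subspaces $Y=0$ and $Y=H^2(\mathbb B,\mathcal D)$ give $0+\dim\mathcal D$ and $\dim\mathcal D+0$. For $Y=\{F\in H^2:F(0)=0\}=M_1(M_z)$ we have $M_k(M_z|Y)=M_{k+1}(M_z)$, so $\dim Y/M_k(M_z|Y)=\binom{n+k}{n}-1$, and the quotient is one-dimensional; the sum is $1+0$. If $n=1$ and $\mathcal D=\mathbb C$, Beurling's theorem gives $Y=\theta H^2$ with $\theta$ inner for $Y\neq0$; multiplication by $\theta$ identifies $M_z|Y$ with $M_z$, and $\dim H^2/(\theta H^2+z^kH^2)$ is at most the order of $\theta$ at $0$, so the sum is again $1+0$. Finally, for finitely generated modules over the ring of germs at $0$ the multiplicity is the rank (Lemma~\ref{lem:rank}), and rank is additive.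

Formula \eqref{eq:formula} holds for every such $Y$ when the Hardy space is replaced by the $\mathcal D$-valued symmetric Fock (Drury--Arveson) space on $\mathbb B$ \cite[Theorem~4.2]{samuel}. For the Hardy space with $n\ge2$, the following is a consequence of results of Gleason, Richter and Sundberg: \eqref{eq:formula} holds if the bounded functions in $Y$ are dense in $Y$, and for $\dim\mathcal D=1$ it holds as soon as $Y$ contains a single non-trivial bounded function. The question whether \eqref{eq:formula} holds in general for the Hardy space over the ball is posed in \cite{samuel}: \emph{does every closed $M_z$-invariant subspace $Y\subset H^2(\mathbb B,\mathcal D)$ with $\dim Y/\sum_jz_jY<\infty$ satisfy \eqref{eq:formula}, for all $n\ge2$ and all finite-dimensional $\mathcal D\ne\{0\}$?} The answer is no, already for $\mathcal D=\mathbb C$.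

\begin{theorem}\label{thm:A}
For all integers $n\ge2$ and $s\ge1$ there is a closed $M_z$-invariant subspace $Y\subset H^2(\mathbb B)$ such that $\dim Y/\sum_jz_jY=s$,
\[
\dim Y/M_k(M_z|Y)=s\binom{n+k-1}{n}\quad\text{for all }k,
\]
and $\sum_jz_j(H^2/Y)=H^2/Y$. Hence $c(M_z|Y)=s$ and $c(M_z/Y)=0$, and for $s\ge2$
\[
c(M_z|Y)+c(M_z/Y)=s\ne1=\dim\mathbb C .
\]
\end{theorem}

By the result quoted above, the subspace in Theorem~\ref{thm:A} contains no non-trivial bounded function when $s\ge2$.

\begin{theorem}\label{thm:B}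
Let $n\ge2$ and $1\le\dim\mathcal D<\infty$. As $Y$ runs through the closed $M_z$-invariant subspaces of $H^2(\mathbb B,\mathcal D)$ with $\dim Y/\sum_jz_jY<\infty$, the pairs $(a,b)=(c(M_z|Y),c(M_z/Y))$ are exactly $(0,\dim\mathcal D)$ and the integer pairs with
\[
0\le b\le\dim\mathcal D-1,\qquad a\ge\dim\mathcal D-b .
\]
So $c(M_z|Y)+c(M_z/Y)\ge\dim\mathcal D$ always, and every integer $\ge\dim\mathcal D$ occurs as a value of the sum.
\end{theorem}

In particular, \eqref{eq:formula} fails for every $n\ge2$ and every finite-dimensional $\mathcal D\neq\{0\}$.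

The restriction of $H^2(\mathbb B)$ to a complex line through $0$ is a weighted Bergman space, and in that space there are invariant subspaces $N$ with $\dim N/xN=s$ that have no common zero at the origin. We construct them in Section~\ref{sec:disc}. To carry this to the ball, we impose such a structure on a dense sequence of lines at once, with weights chosen so that control on these lines controls holomorphic functions (Sections~\ref{sec:nodes} and~\ref{sec:space}). An interpolation argument (Section~\ref{sec:correction}) shows that these infinitely many conditions can be met inside $H^2$, and Section~\ref{sec:proofs} completes the proofs. We begin with the part of \eqref{eq:formula} that survives, since it shows where a counterexample must come from.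

\section{Germs at the origin and the lower bound}\label{sec:germs}

\subsection*{Homogeneous expansions}
Throughout, $n\ge2$ and $\langle z,w\rangle=\sum_jz_j\bar w_j$. The monomials are orthogonal in $L^2(\sigma)$, with $\|z^\alpha\|^2=\alpha!\,(n-1)!/(|\alpha|+n-1)!$. By the multinomial theorem, the reproducing kernel of $P_m\subset L^2(\sigma)$ is
\[
\sum_{|\alpha|=m}\frac{z^\alpha\bar w^\alpha}{\|z^\alpha\|^2}=\beta_m^{-1}\langle z,w\rangle^m,\qquad
\beta_m=\binom{m+n-1}{n-1}^{-1}=\frac{(n-1)!}{(m+1)\cdots(m+n-1)} .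
\]
Since $m+1\le m+q\le q(m+1)$ for $q\ge1$,
\begin{equation}\label{eq:beta}
(m+1)^{-(n-1)}\le\beta_m\le(n-1)!\,(m+1)^{-(n-1)},
\end{equation}
and $|p(z)|\le|z|^m\beta_m^{-1/2}\|p\|$ for $p\in P_m$. For $e\in\mathbb C^n$ we write $D_eF=\sum_je_j\partial_jF$.

In one variable a function that vanishes at $0$ is divided by $z$. The substitute in several variables is given by the operators
\[
G_jH=\sum_{m\ge1}\frac1m\,\partial_jH_m=\int_0^1(\partial_jH)(tz)\,dt\qquad(H\in\mathcal O,\ 1\le j\le n),
\]
which map $\mathcal O$ into $\mathcal O$. Euler's identity $\sum_jz_j\partial_jH_m=mH_m$ gives $H=\sum_jz_jG_jH$ if $H(0)=0$.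

\begin{lemma}\label{lem:powers}
Each $G_j$ maps $H^2$ into $H^2$, and for every $k$
\[
\sum_{|\alpha|=k}z^\alpha H^2=\{H\in H^2: H_m=0\text{ for }m<k\}.
\]
\end{lemma}

\begin{proof}
For $|\alpha|=m$ we have $\|\partial_jz^\alpha\|^2=\alpha_j\,\alpha!\,(n-1)!/(m+n-2)!$, so $\sum_j\|\partial_jz^\alpha\|^2=m(m+n-1)\|z^\alpha\|^2$. For fixed $j$ the derivatives of distinct monomials are orthogonal. Hence $\sum_j\|\partial_jH_m\|^2=m(m+n-1)\|H_m\|^2$ and $\sum_j\|G_jH\|^2=\sum_{m\ge1}\frac{m+n-1}{m}\|H_m\|^2\le n\|H\|^2$. The left side of the asserted identity is contained in the right side. Conversely, if $k\ge1$ and $H_m=0$ for $m<k$, then $H=\sum_jz_jG_jH$, where $G_jH\in H^2$ has no components of degree less than $k-1$; induction on $k$ finishes the proof.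
\end{proof}

\subsection*{Multiplicity equals rank for modules of germs}
Let $R$ be the ring of germs of holomorphic functions at $0\in\mathbb C^n$. It is a Noetherian local domain. The $k$-th power of its maximal ideal $\mathfrak m$ consists of the germs of order at least $k$, so $\dim R/\mathfrak m^k=\binom{n+k-1}{n}$, and the order of a product is the sum of the orders. Let $\mathbb F$ be the field of fractions of $R$. The \emph{rank} of an $R$-module $\mathcal E$ is $\dim_{\mathbb F}\mathcal E\otimes_R\mathbb F$. Tensoring with $\mathbb F$ is exact, so rank is additive on short exact sequences, and the kernel of $\mathcal E\to\mathcal E\otimes\mathbb F$ is the torsion submodule.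

\begin{lemma}\label{lem:rank}
If $\mathcal E$ is a finitely generated $R$-module of rank $d$, then
\[
\lim_{k\to\infty}\frac{n!}{k^n}\dim\mathcal E/\mathfrak m^k\mathcal E=d .
\]
\end{lemma}

\begin{proof}
Let $0\ne f\in R$ have order $o$. For $k\ge o$ we have $fg\in\mathfrak m^k$ if and only if $g\in\mathfrak m^{k-o}$, so the image of $fR$ in $R/\mathfrak m^k$ is isomorphic to $R/\mathfrak m^{k-o}$. Therefore
\begin{equation}\label{eq:torsion}
\dim R/(fR+\mathfrak m^k)=\binom{n+k-1}n-\binom{n+k-o-1}n=O(k^{n-1}).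
\end{equation}
A finitely generated torsion module $Q$ is annihilated by some $f\ne0$, hence is a quotient of a finite power of $R/fR$, and \eqref{eq:torsion} gives $\dim Q/\mathfrak m^kQ=O(k^{n-1})$.

For the upper bound choose $d$ elements of $\mathcal E$ that form a basis of $\mathcal E\otimes\mathbb F$. They define a map $R^d\to\mathcal E$ whose cokernel $Q$ has rank $0$, so it is torsion. The image of $R^d$ in $\mathcal E/\mathfrak m^k\mathcal E$ is a quotient of $(R/\mathfrak m^k)^d$, and the quotient by this image is $Q/\mathfrak m^kQ$. Hence $\dim\mathcal E/\mathfrak m^k\mathcal E\le d\binom{n+k-1}n+O(k^{n-1})$.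

For the lower bound, the image of $\mathcal E$ in $\mathcal E\otimes\mathbb F\cong\mathbb F^d$ is finitely generated. Multiplying by a common denominator of the generators, we obtain a surjection of $\mathcal E$ onto a submodule $\mathcal E'\subset R^d$ of rank $d$. Each unit vector of $R^d$ has a nonzero multiple in $\mathcal E'$, so $fR^d\subset\mathcal E'$ for some $f\ne0$. Since $\mathfrak m^k\mathcal E'\subset\mathcal E'\cap\mathfrak m^kR^d$,
\[
\dim\mathcal E/\mathfrak m^k\mathcal E\ge\dim\mathcal E'/(\mathcal E'\cap\mathfrak m^kR^d)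
=d\binom{n+k-1}n-\dim R^d/(\mathcal E'+\mathfrak m^kR^d),
\]
and the last term is $O(k^{n-1})$ by \eqref{eq:torsion}.
\end{proof}

\begin{proposition}\label{prop:lower}
Let $Y\subset H^2(\mathbb B,\mathcal D)$ be closed and $M_z$-invariant with $\dim Y/\sum_jz_jY<\infty$. Let $\mathcal M\subset R\otimes\mathcal D$ be the $R$-submodule generated by the germs of the elements of $Y$, and let $d$ be its rank. Then
\[
c(M_z/Y)=\dim\mathcal D-d,\qquad c(M_z|Y)\ge d .
\]
\end{proposition}

\begin{proof}
The module $\mathcal M$ is finitely generated because $R$ is Noetherian. An element of $\mathcal M$ has the form $\sum_\iota f_\iota y_\iota$ with $f_\iota\in R$, $y_\iota\in Y$. If $p_\iota$ is the Taylor polynomial of $f_\iota$ of degree less than $k$, this element is congruent modulo $\mathfrak m^k\mathcal M$ to $\sum_\iota p_\iota y_\iota\in Y$. So the map $Y\to\mathcal M/\mathfrak m^k\mathcal M$ is onto. It annihilates $M_k(M_z|Y)$, and Lemma~\ref{lem:rank} gives $c(M_z|Y)\ge d$.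

Write $\mathcal H=H^2(\mathbb B,\mathcal D)$ and $R^{\mathcal D}=R\otimes\mathcal D$. The $k$-th quotient for $M_z/Y$ is $\mathcal H/(Y+M_k(M_z))$. By Lemma~\ref{lem:powers}, applied to each component, passing to germs identifies $\mathcal H/M_k(M_z)$ with $R^{\mathcal D}/\mathfrak m^kR^{\mathcal D}$, and by the first paragraph $Y$ and $\mathcal M$ have the same image there. So the $k$-th quotient is $R^{\mathcal D}/(\mathcal M+\mathfrak m^kR^{\mathcal D})=\mathcal E/\mathfrak m^k\mathcal E$ with $\mathcal E=R^{\mathcal D}/\mathcal M$. Lemma~\ref{lem:rank} and the additivity of rank give $c(M_z/Y)=\dim\mathcal D-d$.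
\end{proof}

Thus the quotient always behaves as local algebra predicts, and \eqref{eq:formula} holds for $Y$ exactly when $c(M_z|Y)=d$. A counterexample must be a subspace in which a function can vanish to high order at $0$ without being divisible inside $Y$. In Theorem~\ref{thm:A} the subspace $Y$ contains a function with value $1$ at $0$, so $\mathcal M=R$, while $Y/M_k(M_z|Y)$ has the dimension of $(R/\mathfrak m^k)^s$.

\section{The model in one variable}\label{sec:disc}

Let $\mathcal A$ be the Hilbert space of holomorphic functions $f=\sum_qf_qx^q$ on the unit disc $\mathbb D$ with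
\[
\|f\|_{\mathcal A}^2=\sum_{q\ge0}|f_q|^2(q+1)^{-(n-1)}<\infty .
\]
For $F\in\mathcal O$ and $w\in\mathbb S$ put $F_w(\zeta)=F(\zeta w)=\sum_mF_m(w)\zeta^m$. The space $\mathcal A$ is the set of these restrictions for $F\in H^2$: by \eqref{eq:beta}, $\|F_w\|_{\mathcal A}^2\le\sum_m\beta_m|F_m(w)|^2\le\|F\|^2$, and conversely $f\in\mathcal A$ is the restriction of $f(\langle z,w\rangle)$, whose squared norm is $\sum_q\beta_q|f_q|^2$. Multiplication by $x$ is a contraction on $\mathcal A$. Division by $x$ is bounded on $\{f:f(0)=0\}$ because $(q+1)^{-(n-1)}\le2^{n-1}(q+2)^{-(n-1)}$. Convergence in $\mathcal A$ implies locally uniform convergence, by the Cauchy--Schwarz inequality.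

\begin{lemma}\label{lem:disc}
For every $s\ge1$ there are closed $x$-invariant subspaces $N_1,\dots,N_s\subset\mathcal A$, functions $\varphi_i\in N_i$ with $\varphi_i(0)=1$, and $c_0>0$ such that
\begin{itemize}
\item[(N1)] $\|\sum_if_i\|_{\mathcal A}^2\ge c_0\sum_i\|f_i\|_{\mathcal A}^2$ whenever $f_i\in N_i$;
\item[(N2)] if $f\in N_i$ and $f(0)=0$, then $f/x\in N_i$.
\end{itemize}
\end{lemma}

Before the proof, we show how the lemma breaks additivity in $\mathcal A$. This short argument is the pattern for Theorem~\ref{thm:A}.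

\begin{example}\label{ex:model}
Let $N=N_1+\dots+N_s$. By (N1) the sum is direct and closed. By (N2), $xN=\{\sum_if_i:f_i\in N_i,\ f_i(0)=0\text{ for all }i\}$. The map $\sum_if_i\mapsto(f_1(0),\dots,f_s(0))$ sends $\varphi_i$ to the $i$-th unit vector, so $\dim N/xN=s$. Multiplication by $x^j$ is injective and therefore identifies $N/xN$ with $x^jN/x^{j+1}N$; hence $\dim N/x^kN=sk$, and the one-variable multiplicity of $M_x|N$ is $s$. On the other hand $N+x\mathcal A=\mathcal A$ because $\varphi_1(0)=1$, so the quotient has multiplicity $0$, while $M_x$ on $\mathcal A$ has multiplicity $1$. For $s=2$ the function $\varphi_1-\varphi_2$ vanishes at $0$ but is not divisible by $x$ in $N$. Three ingredients were used: a closed direct sum, division inside each summand, and in each summand a function with value $1$ at $0$.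
\end{example}

The subspace $N_i$ will be generated by a lacunary series $\varphi_i$. The norm of $\mathcal A$ is equivalent to a radial integral over the disc, and a monomial $x^d$ of high degree has its mass in a thin ring near the circle. We choose disjoint rings tending to the circle, deal them out to the $s$ classes in turn, and let $\varphi_i$ have almost all of its mass on the rings of class $i$. The difficulty is that this must persist, uniformly, after multiplication by an arbitrary polynomial $p$. It does, because the integral means of $|p|^2$ increase with the radius: the small mass of $\varphi_i$ in the gap \emph{before} a ring is amplified by $p$ no more than the large mass on that ring (Figure~\ref{fig:rings}).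

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,1.2) -- (9.1,1.2);
\draw[dotted] (9.1,1.2) -- (10,1.2);
\draw (0,0) -- (9.1,0);
\draw[dotted] (9.1,0) -- (10,0);
\draw[line width=3pt] (2,1.2) -- (3.4,1.2);
\draw[line width=3pt] (6.4,1.2) -- (7.3,1.2);
\draw[line width=3pt] (4.4,0) -- (5.6,0);
\draw[line width=3pt] (8,0) -- (8.7,0);
\node[above] at (1,1.2) {$\Delta_1$};
\node[above] at (2.7,1.25) {$I_1$};
\node[above] at (4.9,1.2) {$\Delta_3$};
\node[above] at (6.85,1.25) {$I_3$};
\node[above] at (8.3,1.2) {$\Delta_5$};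
\node[above] at (2.2,0) {$\Delta_2$};
\node[above] at (5,0.05) {$I_2$};
\node[above] at (6.8,0) {$\Delta_4$};
\node[above] at (8.35,0.05) {$I_4$};
\node[left] at (0,1.2) {$\varphi_1$};
\node[left] at (0,0) {$\varphi_2$};
\node[below] at (0,0) {$r=0$};
\node[below] at (10,0) {$r=1$};
\end{tikzpicture}
\caption{The radii $0\le r<1$ for $s=2$, drawn once for each of the two generating functions. The function $\varphi_1$ has most of its mass on the intervals $I_1,I_3,\dots$ and $\varphi_2$ on $I_2,I_4,\dots$ (thick). Each $I_\nu$ is preceded by a gap $\Delta_\nu$ of its own class, and it lies inside a gap of the other class.}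
\label{fig:rings}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:disc}]
\emph{An equivalent norm.} Let $\omega(r)=(1-r)^{n-2}$, and for $f$ holomorphic on $\mathbb D$ let $\mu_f(r)=\frac1{2\pi}\int_0^{2\pi}|f(re^{it})|^2dt=\sum_q|f_q|^2r^{2q}$, a nondecreasing function of $r$. Put $\|f\|_\omega^2=\int_0^1\mu_f\,\omega\,dr$. The beta integral gives
\begin{equation}\label{eq:betaint}
\int_0^1r^{2q}\omega(r)\,dr=\frac{(n-2)!}{(2q+1)(2q+2)\cdots(2q+n-1)} .
\end{equation}
Each factor in the denominator lies between $q+1$ and $n(q+1)$, so $\|\cdot\|_\omega$ is equivalent to $\|\cdot\|_{\mathcal A}$. Also $\int_0^1\omega\le1$. Put $\varepsilon=\frac1{16s}$ and fix $\Lambda$ with $\frac\varepsilon{100}\Lambda4^{-s}\ge1$.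

\emph{Choice of the rings.} For $\nu=1,2,\dots$ we choose inductively integers $d_\nu\ge1$ and intervals $I_\nu=[r_\nu,r_\nu']\subset(0,1)$, with $r'_\nu=0$ for $\nu\le0$. Given $d_\nu$, let $\theta_\nu(r)=t_\nu r^{d_\nu}$, where $t_\nu>0$ is determined by $\int_0^1\theta_\nu^2\omega=\Lambda4^{-\nu}$. Let $\Psi_\nu=1+\theta_1+\dots+\theta_\nu$, $\Psi_0=1$ and $Q_\nu=\Psi_{\nu-1}(1)\ge1$; the number $Q_\nu$ bounds everything chosen before step $\nu$.

Fix $\nu$ and let $d_\nu\to\infty$. By \eqref{eq:betaint}, $t_\nu^2$ is a polynomial in $d_\nu$ of degree $n-1\ge1$. So $t_\nu\to\infty$, while $\theta_\nu\to0$ uniformly on $[0,r]$ for each $r<1$. Once $t_\nu>8Q_\nu$, define $r_\nu\in(0,1)$ by $\theta_\nu(r_\nu)=8Q_\nu$. Then $r_\nu=(8Q_\nu/t_\nu)^{1/d_\nu}\to1$, and the functions $\theta_\nu1_{[0,r_\nu]}$ are bounded by $8Q_\nu$ and tend to $0$ pointwise on $[0,1)$. Using dominated convergence for (ii), we can choose $d_\nu$ so large that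
\begin{itemize}
\item[(i)] $r_\nu>\max(r_{\nu-1}',1-2^{-\nu})$, and $\theta_\nu\le2^{-\nu}$ on $[0,r'_{\nu-1}]$;
\item[(ii)] $\int_0^{r_\nu}\theta_\nu^2\omega\le\frac\varepsilon{100}\Lambda4^{-\nu}$.
\end{itemize}
By (ii), $\int_{r_\nu}^1\theta_\nu^2\omega>\frac12\Lambda4^{-\nu}$, and $\Psi_\nu$ is bounded. So $r'_\nu\in(r_\nu,1)$ can be chosen so close to $1$ that
\begin{itemize}
\item[(iii)] $\int_{I_\nu}\theta_\nu^2\omega\ge\frac12\Lambda4^{-\nu}$;
\item[(iv)] $\int_{r_\nu'}^1\Psi_\nu^2\omega\le\frac\varepsilon{100}\Lambda4^{-(\nu+s)}$.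
\end{itemize}
By (i) the intervals $I_\nu$ are disjoint, they follow each other from left to right, and $r_\nu\to1$.

\emph{The generators.} All congruences are modulo $s$. For $1\le i\le s$ let
\[
\varphi_i=1+\sum_{\nu\equiv i}t_\nu x^{d_\nu},\qquad\Phi_i=1+\sum_{\nu\equiv i}\theta_\nu .
\]
Since $\|t_\nu x^{d_\nu}\|_\omega=\Lambda^{1/2}2^{-\nu}$ is summable, $\varphi_i\in\mathcal A$ and $\int_0^1\Phi_i^2\omega<\infty$. We have $\varphi_i(0)=1$ and $|\varphi_i(x)|\le\Phi_i(|x|)$. By (i), the terms that come after step $\nu$ are small up to the end of $I_\nu$: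
\begin{equation}\label{eq:later}
\sum_{\nu'>\nu}\theta_{\nu'}\le\sum_{\nu'>\nu}2^{-\nu'}=2^{-\nu}\quad\text{on }[0,r'_\nu].
\end{equation}

\emph{One term dominates on a ring.} Let $\nu\equiv i$ and $|x|=r\in I_\nu$. The terms of $\Phi_i$ other than $\theta_\nu$ sum to at most $Q_\nu+2^{-\nu}\le2Q_\nu\le\theta_\nu(r)/4$, by \eqref{eq:later} and $\theta_\nu(r)\ge\theta_\nu(r_\nu)=8Q_\nu$. Hence $|\varphi_i(x)|\ge\frac34\theta_\nu(r)$ and $\Phi_i(r)\le\frac54\theta_\nu(r)$, so
\begin{equation}\label{eq:dominate}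
|\varphi_i(x)|\ge\tfrac12\Phi_i(|x|)\qquad(|x|\in I_\nu,\ \nu\equiv i).
\end{equation}

\emph{Little mass in the gaps.} Let $\Delta_\nu=[r'_{\nu-s},r_\nu]$. For fixed $i$, the intervals $\Delta_\nu$ and $I_\nu$ with $\nu\equiv i$ cover $[0,1)$, and each $I_{\nu'}$ with $\nu'\not\equiv i$ lies in exactly one $\Delta_\nu$ with $\nu\equiv i$. Let $\nu\equiv i$. On $\Delta_\nu$ we have $\Phi_i\le\Psi+\theta_\nu+2^{-\nu}$ by \eqref{eq:later}, where $\Psi=\Psi_{\nu-s}$ if $\nu>s$ and $\Psi=1$ if $\nu\le s$. The square of each of the three terms has integral over $\Delta_\nu$ at most $\frac\varepsilon{100}\Lambda4^{-\nu}$. For $\Psi$ this is (iv) at step $\nu-s$ if $\nu>s$, and $1\le\frac\varepsilon{100}\Lambda4^{-s}$ if $\nu\le s$. For $\theta_\nu$ it is (ii). For $2^{-\nu}$ it follows from $\frac{\varepsilon}{100}\Lambda\ge1$. The triangle inequality in $L^2(\omega\,dr)$ and (iii) give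
\begin{equation}\label{eq:gap}
\int_{\Delta_\nu}\Phi_i^2\omega\le\frac{9\varepsilon}{100}\Lambda4^{-\nu}\le\varepsilon\int_{I_\nu}\Phi_i^2\omega .
\end{equation}

\emph{Multiplication by polynomials.} Let $p_1,\dots,p_s$ be polynomials and $\Sigma_i=\sum_{\nu\equiv i}\int_{I_\nu}\mu_{p_i}\Phi_i^2\omega$, which is finite since $\mu_{p_i}$ is bounded. As $\mu_{p_i}$ is nondecreasing and $\Delta_\nu$ ends where $I_\nu$ begins, \eqref{eq:gap} yields for $\nu\equiv i$
\[
\int_{\Delta_\nu}\mu_{p_i}\Phi_i^2\omega\le\mu_{p_i}(r_\nu)\,\varepsilon\int_{I_\nu}\Phi_i^2\omega\le\varepsilon\int_{I_\nu}\mu_{p_i}\Phi_i^2\omega .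
\]
Together with $\mu_{p_i\varphi_i}\le\Phi_i^2\mu_{p_i}$ and the covering property, this gives
\begin{equation}\label{eq:sigma}
\|p_i\varphi_i\|_\omega^2\le(1+\varepsilon)\Sigma_i,\qquad\sum_{\nu\not\equiv i}\int_{I_\nu}\mu_{p_i\varphi_i}\omega\le\varepsilon\Sigma_i .
\end{equation}
Let $f=\sum_ip_i\varphi_i$. From $|a+b|^2\ge\frac12|a|^2-|b|^2$, the Cauchy--Schwarz inequality and \eqref{eq:dominate} we get, on $I_\nu$ with $\nu\equiv i$,
\[
\mu_f\ge\tfrac12\mu_{p_i\varphi_i}-(s-1)\sum_{i'\ne i}\mu_{p_{i'}\varphi_{i'}}\ge\tfrac18\Phi_i^2\mu_{p_i}-(s-1)\sum_{i'\ne i}\mu_{p_{i'}\varphi_{i'}} .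
\]
Integrate over all the disjoint intervals $I_\nu$, sum, and use \eqref{eq:sigma} and $(s-1)\varepsilon\le\frac1{16}$:
\[
\|f\|_\omega^2\ge\bigl(\tfrac18-(s-1)\varepsilon\bigr)\sum_i\Sigma_i\ge\tfrac1{16}\sum_i\Sigma_i\ge\tfrac1{32}\sum_i\|p_i\varphi_i\|_\omega^2 .
\]

\emph{The subspaces.} Let $N_i$ be the closure in $\mathcal A$ of the polynomial multiples of $\varphi_i$. It is $x$-invariant, and (N1) follows from the last inequality by continuity and the equivalence of the norms. If $p_k\varphi_i\to f$ and $f(0)=0$, then $p_k(0)=(p_k\varphi_i)(0)\to0$, so $(p_k-p_k(0))\varphi_i\to f$. Division by $x$ is bounded, so $f/x$ is the limit of the polynomial multiples $x^{-1}(p_k-p_k(0))\varphi_i$. This is (N2).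
\end{proof}

The hypothesis $n\ge2$ entered through $t_\nu\to\infty$: the norms of the monomials $x^d$ tend to $0$, so a term of small norm can dominate all earlier terms pointwise. For $n=1$ the space $\mathcal A$ is the Hardy space of the disc, and the lemma fails for $s\ge2$, since Example~\ref{ex:model} would contradict Beurling's theorem.

From now on $s$, the spaces $N_i$ and the functions $\varphi_i$ are fixed.

\section{Nodes and weights on the sphere}\label{sec:nodes}

\subsection*{What the construction has to achieve}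
The first attempt is to fix a line $\mathbb Cw$ and take all $F\in H^2$ with $F_w\in N_1+\dots+N_s$. This subspace contains the nonzero linear forms that vanish at $w$, so by the result on bounded functions quoted in the introduction it is no counterexample. For finitely many lines a product of linear forms has the same effect. We need infinitely many lines $\mathbb Cw$, $w\in W$, so many that the restrictions $F_w$ control $F$. But $P_m$ is finite-dimensional, so in degree $m$ only finitely many lines can impose conditions. We therefore let the condition on the line through $w$ act only from some degree $k_w$ on. For this we write a function on that line as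
\begin{equation}\label{eq:split}
h(\zeta)=\sum_mh_m\zeta^m=\sum_{r<k_w}\zeta^r\,h^{(r)}(\zeta^{k_w}),\qquad h^{(r)}(x)=\sum_{q\ge0}h_{r+k_wq}\,x^q,
\end{equation}
and ask that $h^{(r)}\in N_i$ for all $r<k_w$. The first $k_w$ coefficients then remain free. For $k_w=2$, say, any $h_0,h_1$ occur in $h=(h_0+h_1\zeta)\varphi_i(\zeta^2)$.

The size of $k_w$ is dictated by two opposing needs. Polynomials in $P_m$ vary on the scale $m^{-1/2}$ on projective space. The nodes come in generations $g$, of separation $2^{-g}$, so generation $g$ is resolved from degree about $4^g$ on. To \emph{interpolate} in degree $m$ at the nodes with $k_w\le m$, we want these nodes much farther apart than $m^{-1/2}$; we take $k_w\approx4^{(1+\tau)g}$ with $\tau>0$. To \emph{recover} $\|p\|$ for $p\in P_m$ from the values at nodes, we must use the generation with $4^g\approx m$, whose weight is then about $m^{-(1+\tau)(n-1)}$ rather than $m^{-(n-1)}$. This loses a factor $m^{\tau(n-1)}$. The loss is affordable if it is at most $m$,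 because the operators $G_j$ gain a factor $m^{-1}$ in the directions transversal to a line (Lemma~\ref{lem:gleason}). We take $\tau=1/n$.

\subsection*{The metric and the measure}
For $u,v\in\mathbb S$ let $\delta(u,v)=(1-|\langle u,v\rangle|^2)^{1/2}$. The difference of the orthogonal projections onto $\mathbb Cu$ and $\mathbb Cv$ is self-adjoint of rank at most $2$, it has trace $0$, and its square has trace $2\delta(u,v)^2$. So its norm is $\delta(u,v)$, and $\delta$ is a metric on the set $\mathbb{CP}^{n-1}$ of lines through $0$.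

Fix $u\in\mathbb S$. For $\eta\in u^\perp\cong\mathbb C^{n-1}$ let $v(\eta)=(u+\eta)/|u+\eta|$. Then $\delta(u,v(\eta))=|\eta|(1+|\eta|^2)^{-1/2}\le|\eta|$, and every $v\in\mathbb S$ with $\delta(u,v)<1$ is a unimodular multiple of some $v(\eta)$. If $\phi\ge0$ on $\mathbb S$ is invariant under unimodular scalars and $\lambda$ denotes Lebesgue measure, then
\begin{equation}\label{eq:chart}
\int_{\mathbb S}\phi\,d\sigma=\frac{(n-1)!}{\pi^{n-1}}\int_{u^\perp}\phi(v(\eta))\,(1+|\eta|^2)^{-n}\,d\lambda(\eta).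
\end{equation}
Indeed, $\sigma$ is the image of the Gaussian measure $\pi^{-n}e^{-|z|^2}d\lambda$ under $z\mapsto z/|z|$; the substitution $z=t(u+\eta)$ has Jacobian $|t|^{2(n-1)}$, and $\int_{\mathbb C}|t|^{2(n-1)}e^{-|t|^2(1+|\eta|^2)}d\lambda(t)=\pi(n-1)!\,(1+|\eta|^2)^{-n}$. In the variable $t=|\eta|^2$ the density in \eqref{eq:chart} becomes $(n-1)t^{n-2}(1+t)^{-n}dt$, with antiderivative $(t/(1+t))^{n-1}$. Hence
\begin{equation}\label{eq:ball}
\sigma\{v:\delta(u,v)<\rho\}=\rho^{2(n-1)}\qquad(0\le\rho\le1),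
\end{equation}
and the inequality $\le$ holds for all $\rho\ge0$.

\subsection*{Nodes}
Choose finite sets $\Gamma_0\subset\Gamma_1\subset\cdots\subset\mathbb S$ such that $\Gamma_g$ is a maximal set of unit vectors with pairwise $\delta$-distances at least $2^{-g}$: extend $\Gamma_{g-1}$ one point at a time. The open balls of radius $2^{-g-1}$ about such points are disjoint and have measure $4^{-(g+1)(n-1)}$, so the process stops. Those balls whose center is within $\rho$ of $v$ lie in the ball of radius $\rho+2^{-g-1}$ about $v$. Thus \eqref{eq:ball} gives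
\begin{equation}\label{eq:count}
\#\Gamma_g\le4^{(g+1)(n-1)},\qquad\#\{w\in\Gamma_g:\delta(w,v)<\rho\}\le(1+2^{g+1}\rho)^{2(n-1)} .
\end{equation}
By maximality, every $u\in\mathbb S$ has some $v\in\Gamma_g$ with $\delta(u,v)<2^{-g}$. Let $W=\bigcup_g\Gamma_g$. The \emph{generation} $g(w)$ of $w\in W$ is the least $g$ with $w\in\Gamma_g$.

\subsection*{Weights}
Let $\tau=1/n$, and let $L\ge1$ be an integer parameter, to be fixed in Section~\ref{sec:correction}. The letter $C$ denotes constants that depend only on $n$, and $C_L$ constants that depend only on $n$ and $L$. For $w\in W$ and $m\ge0$ put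
\[
k_w=L\bigl\lceil4^{(1+\tau)g(w)}\bigr\rceil,\qquad\gamma_{w,m}=\bigl(k_w(\lfloor m/k_w\rfloor+1)\bigr)^{-(n-1)} .
\]
The weight is constant on blocks of length $k_w$, so that it fits the splitting \eqref{eq:split}:
\begin{equation}\label{eq:block}
\gamma_{w,r+k_wq}=k_w^{-(n-1)}(q+1)^{-(n-1)}=\gamma_{w,r}\,(q+1)^{-(n-1)}\qquad(0\le r<k_w,\ q\ge0).
\end{equation}
Since $\max(k_w,m+1)\le k_w(\lfloor m/k_w\rfloor+1)\le m+k_w$,
\begin{equation}\label{eq:gamma}
(m+k_w)^{-(n-1)}\le\gamma_{w,m}\le\max(k_w,m+1)^{-(n-1)},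
\end{equation}
and \eqref{eq:block} shows that
\begin{equation}\label{eq:shift}
\gamma_{w,m+1}\le\gamma_{w,m}\le2^{n-1}\gamma_{w,m+1}.
\end{equation}
Let $g_m$ be the least integer $g\ge0$ with $4^{(1+\tau)g}\ge m+1$; minimality gives $4^{g_m}\le4(m+1)^{1/(1+\tau)}$. Put
\[
W_m=\Gamma_{g_m},\qquad\Theta_m=\{w\in W:k_w\le m\}.
\]
The nodes in $\Theta_m$ are those whose condition is active in degree $m$, and $W_m$ is the set on which we shall interpolate. We have $\Theta_m\subset W_m$, because $k_w\le m$ implies $4^{(1+\tau)g(w)}<m+1$, that is, $g(w)<g_m$. The set $W_m$ does not depend on $L$.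

\subsection*{Local estimates}
Let $\rho_m=(m+1)^{-1/2}$. For $p\in P_m$ and $u\in\mathbb S$ put
\[
J(p,u)=\int_{\delta(v,u)<\rho_m}|p(v)|^2\,d\sigma(v).
\]

\begin{lemma}\label{lem:local}
Let $p\in P_m$, $u\in\mathbb S$, and $\tilde p(\eta)=p(u+\eta)$ for $\eta\in u^\perp$. Then
\begin{align}
|p(u)|^2&\le C(m+1)^{n-1}J(p,u),\label{eq:E1}\\
|D_ep(u)|^2&\le C(m+1)^n|e|^2J(p,u)&&(e\perp u),\label{eq:E2}\\
|\tilde p(\eta)-\tilde p(0)|^2&\le C(|\eta|/\rho_m)^2(m+1)^{n-1}J(p,u)&&(|\eta|\le\rho_m/2).\label{eq:E3}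
\end{align}
\end{lemma}

\begin{proof}
By homogeneity $|\tilde p(\eta)|=|p(v(\eta))|(1+|\eta|^2)^{m/2}$. For $|\eta|<\rho_m$ we have $(1+|\eta|^2)^{m+n}\le e^{(m+n)/(m+1)}\le e^n$ and $\delta(u,v(\eta))<\rho_m$, so \eqref{eq:chart} gives $\int_{|\eta|<\rho_m}|\tilde p|^2d\lambda\le CJ(p,u)$. For $|\xi|\le\frac34\rho_m$, the value $|\tilde p(\xi)|^2$ is at most the mean of $|\tilde p|^2$ over the ball of radius $\rho_m/4$ about $\xi$, whose volume is a constant times $(m+1)^{-(n-1)}$. Hence $|\tilde p(\xi)|^2\le C(m+1)^{n-1}J(p,u)$ for these $\xi$, and $\xi=0$ gives \eqref{eq:E1}. For $|\eta|\le\rho_m/2$ and a unit vector $e\perp u$, Cauchy's estimate on the disc of radius $\rho_m/4$ about $\eta$ in direction $e$ gives $|D_e\tilde p(\eta)|^2\le C\rho_m^{-2}(m+1)^{n-1}J(p,u)$. At $\eta=0$ this is \eqref{eq:E2}, since $D_ep(u)=D_e\tilde p(0)$. Integration along the segment from $0$ to $\eta$ gives \eqref{eq:E3}.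
\end{proof}

\subsection*{Upper bounds, sampling and interpolation}

\begin{lemma}[Upper bounds]\label{lem:upper}
Let $p\in P_m$.
\begin{itemize}
\item[(a)] $\sum_{w\in W}\gamma_{w,m}|p(w)|^2\le C\|p\|^2$.
\item[(b)] $\sum_{w\in W\setminus W_m}\gamma_{w,m}|p(w)|^2\le CL^{-(n-1)}\|p\|^2$.
\item[(c)] If $e(w)\perp w$ and $|e(w)|\le1$ for $w\in W$, then $\sum_{w\in W}\gamma_{w,m}|D_{e(w)}p(w)|^2\le C(m+1)\|p\|^2$.
\end{itemize}
\end{lemma}

\begin{proof}
For $W'\subset W$ let $\kappa_{W'}(v)=(m+1)^{n-1}\sum\gamma_{w,m}$, the sum over $w\in W'$ with $\delta(w,v)<\rho_m$. Interchanging sum and integral,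
\[
\sum_{w\in W'}\gamma_{w,m}(m+1)^{n-1}J(p,w)=\int_{\mathbb S}|p|^2\kappa_{W'}\,d\sigma .
\]
By \eqref{eq:E1} and \eqref{eq:E2} it suffices to prove $\kappa_{W_m}\le C$ and $\kappa_{W\setminus W_m}\le CL^{-(n-1)}$. By \eqref{eq:gamma}, $(m+1)^{n-1}\gamma_{w,m}\le\min\bigl(1,(\frac{m+1}{k_w})^{n-1}\bigr)$. Since $4^{g_m}\le4(m+1)$, we have $2^{g_m}\rho_m\le2$, and \eqref{eq:count} gives $\kappa_{W_m}\le(1+2^{g_m+1}\rho_m)^{2(n-1)}\le5^{2(n-1)}$. The nodes outside $W_m$ have generation $g>g_m$; at most $C\bigl(1+(4^g/(m+1))^{n-1}\bigr)$ nodes of generation $g$ are within $\rho_m$ of $v$, and $k_w\ge L4^{(1+\tau)g}$ for them. Therefore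
\[
\kappa_{W\setminus W_m}\le CL^{-(n-1)}\Bigl[\sum_{g>g_m}\bigl((m+1)4^{-(1+\tau)g}\bigr)^{n-1}+\sum_{g>g_m}4^{-\tau g(n-1)}\Bigr].
\]
The first sum is at most $\sum_{j\ge1}4^{-j}$ because $m+1\le4^{(1+\tau)g_m}$. The second is bounded because $\tau>0$.
\end{proof}

\begin{lemma}[Sampling]\label{lem:sampling}
For $p\in P_m$, $\ \|p\|^2\le C_L(m+1)^{\tau(n-1)}\sum_{w\in W}\gamma_{w,m}|p(w)|^2$.
\end{lemma}

\begin{proof}
Let $0<\varepsilon\le\frac14$ and let $g$ be the least integer with $2^{-g}\le\varepsilon\rho_m$. Then $2^{-g}\le\frac14$ and $2^{-g}>\varepsilon\rho_m/2$. Let $u\in\mathbb S$ and choose $v\in\Gamma_g$ with $\delta=\delta(u,v)<2^{-g}$. Up to a unimodular factor $v=v(\eta)$ with $|\eta|=\delta(1-\delta^2)^{-1/2}\le2\cdot2^{-g}\le2\varepsilon\rho_m\le\rho_m/2$. Then $|\tilde p(\eta)|^2\le(1+\rho_m^2)^m|p(v)|^2\le e|p(v)|^2$, and \eqref{eq:E3} gives $|p(u)|^2\le2e|p(v)|^2+C\varepsilon^2(m+1)^{n-1}J(p,u)$. Hence, for all $u\in\mathbb S$,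
\[
|p(u)|^2\le2e\sum_{v\in\Gamma_g,\ \delta(u,v)<2^{-g}}|p(v)|^2+C\varepsilon^2(m+1)^{n-1}J(p,u).
\]
Integrate in $u$. By \eqref{eq:ball}, $\int J(p,u)\,d\sigma(u)=(m+1)^{-(n-1)}\|p\|^2$, so
\[
\|p\|^2\le2e\,4^{-g(n-1)}\sum_{v\in\Gamma_g}|p(v)|^2+C\varepsilon^2\|p\|^2 .
\]
Fix $\varepsilon=\varepsilon(n)$ with $C\varepsilon^2\le\frac12$. Since $4^{-g}\le(m+1)^{-1}$, we obtain $\|p\|^2\le4e(m+1)^{-(n-1)}\sum_{v\in\Gamma_g}|p(v)|^2$. Since $4^g\le4\varepsilon^{-2}(m+1)$, every $v\in\Gamma_g$ has $k_v\le L\lceil4^{(1+\tau)g}\rceil\le C_L(m+1)^{1+\tau}$, and \eqref{eq:gamma} gives $1\le C_L(m+1)^{(1+\tau)(n-1)}\gamma_{v,m}$. Combining the two bounds proves the lemma.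
\end{proof}

\begin{lemma}[Interpolation]\label{lem:interp}
There is $m_0\ge1$, depending only on $n$, such that for $m\ge m_0$ and any numbers $(b_w)_{w\in W_m}$ there is $p\in P_m$ with $p(w)=b_w$ for $w\in W_m$ and $\|p\|^2\le C(m+1)^{-(n-1)}\sum_{w\in W_m}|b_w|^2$.
\end{lemma}

\begin{proof}
We look for $p=\sum_{w\in W_m}c_w\langle z,w\rangle^m$. The Hermitian matrix $(\langle w',w\rangle^m)_{w',w\in W_m}$ equals $\mathrm{Id}+Z$, where $Z$ has zero diagonal and, for $w\ne w'$,
\[
|\langle w',w\rangle|^m=(1-\delta(w,w')^2)^{m/2}\le\exp(-\tfrac12m4^{-g_m}).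
\]
For $m\ge1$ we have $m4^{-g_m}\ge\frac18(m+1)^{\tau/(1+\tau)}$, and $\#W_m\le(16(m+1))^{n-1}$ by \eqref{eq:count}. So the absolute row sums of $Z$ are at most $(16(m+1))^{n-1}\exp\bigl(-\frac1{16}(m+1)^{\tau/(1+\tau)}\bigr)$, which tends to $0$ because $\tau>0$. The largest absolute row sum bounds every eigenvalue, so $\|Z\|\le\frac12$ for $m\ge m_0(n)$. Solve $(\mathrm{Id}+Z)c=b$; then $p(w')=b_{w'}$ and $|c|^2\le4|b|^2$. By the reproducing property, the inner product of $\langle\cdot,w\rangle^m$ and $\langle\cdot,w'\rangle^m$ in $L^2(\sigma)$ is $\beta_m\langle w',w\rangle^m$. Thus $\|p\|^2\le\frac32\beta_m|c|^2\le6\beta_m|b|^2$, and \eqref{eq:beta} finishes the proof.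
\end{proof}

\section{A Hilbert space defined by restrictions to lines}\label{sec:space}

The inequality (N1) holds line by line. To use it we need a norm on functions on the ball that is a sum of norms on lines. The $H^2$-norm is not of this form, so we pass to an auxiliary space $\mathcal K\supset H^2$, form the direct sum there, and intersect with $H^2$ at the end.

For $w\in W$ let $\mathcal K_w$ be the Hilbert space of power series $h=\sum_mh_m\zeta^m$ with $\|h\|_w^2=\sum_m\gamma_{w,m}|h_m|^2<\infty$; by \eqref{eq:gamma} they converge on $\mathbb D$. With the splitting \eqref{eq:split}, formula \eqref{eq:block} reads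
\begin{equation}\label{eq:linenorm}
\|h\|_w^2=k_w^{-(n-1)}\sum_{r<k_w}\|h^{(r)}\|_{\mathcal A}^2 .
\end{equation}
Let $N_i(w)=\{h\in\mathcal K_w:h^{(r)}\in N_i\text{ for all }r<k_w\}$, a closed subspace of $\mathcal K_w$. It inherits the properties of $N_i$. First, $(\zeta h)^{(r)}=h^{(r-1)}$ for $r\ge1$ and $(\zeta h)^{(0)}=xh^{(k_w-1)}$, so $N_i(w)$ is $\zeta$-invariant. Second, if $h\in N_i(w)$ and $h(0)=0$, then $(h/\zeta)^{(r)}=h^{(r+1)}$ for $r<k_w-1$, and $(h/\zeta)^{(k_w-1)}=h^{(0)}/x\in N_i$ by (N2), since $h^{(0)}(0)=h(0)=0$; so $h/\zeta\in N_i(w)$. Third, (N1) and \eqref{eq:linenorm} give $\|\sum_ih_i\|_w^2\ge c_0\sum_i\|h_i\|_w^2$ for $h_i\in N_i(w)$.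

Define
\[
\mathcal K=\Bigl\{F\in\mathcal O:\|F\|_{\mathcal K}^2=\sum_{w\in W}\|F_w\|_w^2<\infty\Bigr\},\qquad
\mathcal N_i=\{F\in\mathcal K:F_w\in N_i(w)\text{ for all }w\in W\}.
\]
Note that $\|F\|_{\mathcal K}^2=\sum_m\|F_m\|_{\mathcal K}^2$ with $\|F_m\|_{\mathcal K}^2=\sum_w\gamma_{w,m}|F_m(w)|^2$.

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(K1)] $\mathcal K$ is a Hilbert space, and each $\mathcal N_i$ is a closed subspace.
\item[(K2)] $H^2\subset\mathcal K$, and the inclusion is continuous.
\item[(K3)] $\mathcal K$ and $\mathcal N_i$ are invariant under multiplication by $z_1,\dots,z_n$.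
\item[(K4)] $\|\sum_iF^i\|_{\mathcal K}^2\ge c_0\sum_i\|F^i\|_{\mathcal K}^2$ for $F^i\in\mathcal N_i$. So $\mathcal N=\mathcal N_1+\dots+\mathcal N_s$ is a direct sum and is closed in $\mathcal K$.
\end{itemize}
\end{lemma}

\begin{proof}
(K1) By Lemma~\ref{lem:sampling}, $\sum_m(m+1)^{-\tau(n-1)}\|F_m\|^2\le C_L\|F\|_{\mathcal K}^2$. With $|F_m(z)|\le|z|^m\beta_m^{-1/2}\|F_m\|$ and the Cauchy--Schwarz inequality,
\[
|F(z)|^2\le C_L\|F\|_{\mathcal K}^2\sum_m|z|^{2m}\beta_m^{-1}(m+1)^{\tau(n-1)},
\]
and the series is bounded on compact subsets of $\mathbb B$. So the norm is definite, and a Cauchy sequence $(F^{(k)})$ in $\mathcal K$ converges locally uniformly to some $F\in\mathcal O$. Then $F^{(k)}_m(w)\to F_m(w)$ for all $m$ and $w$, and Fatou's lemma for sums gives $\|F-F^{(k)}\|_{\mathcal K}\le\liminf_j\|F^{(j)}-F^{(k)}\|_{\mathcal K}\to0$. The $\mathcal N_i$ are closed because each map $F\mapsto F_w$ is a contraction from $\mathcal K$ to $\mathcal K_w$.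

(K2) is Lemma~\ref{lem:upper}(a), summed over $m$. (K3) follows from $(z_jF)_w=w_j\zeta F_w$, the first inequality in \eqref{eq:shift}, and the $\zeta$-invariance of $N_i(w)$. The inequality in (K4) is the sum over $w$ of the inequalities in $\mathcal K_w$. It shows that the sum is direct, and that a Cauchy sequence in $\mathcal N$ has Cauchy components; these converge in the closed spaces $\mathcal N_i$.
\end{proof}

The norm of $\mathcal K$ sees only values on lines, while $G_j$ involves derivatives transversal to them. The next lemma shows that $G_j$ is nevertheless bounded. For $w\in\mathbb S$ let $e_j^w=e_j-\bar w_jw$ be the component of the $j$-th unit vector $e_j$ orthogonal to $w$. Then $|e_j^w|\le1$, and Euler's identity $D_wp(w)=mp(w)$ gives, for $p\in P_m$, $m\ge1$,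
\begin{equation}\label{eq:radial}
\frac1m\partial_jp(w)=\bar w_j\,p(w)+\frac1mD_{e_j^w}p(w).
\end{equation}

\begin{lemma}\label{lem:gleason}
For $F\in\mathcal K$,
\[
\sum_{w\in W}\sum_{m\ge1}\gamma_{w,m}\,m^{-2}|D_{e_j^w}F_m(w)|^2\le C_L\|F\|_{\mathcal K}^2,
\]
and $G_j$ maps $\mathcal K$ boundedly into $\mathcal K$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:upper}(c) and~\ref{lem:sampling}, the part of degree $m$ is at most
\[
C\frac{m+1}{m^2}\|F_m\|^2\le C_L\,m^{-1}(m+1)^{\tau(n-1)}\|F_m\|_{\mathcal K}^2\le C_L\|F_m\|_{\mathcal K}^2,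
\]
because $\tau(n-1)<1$. The component of degree $m-1$ of $G_jF$ has the value $\frac1m\partial_jF_m(w)$ at $w$. Now \eqref{eq:radial}, the estimate just proved and $\gamma_{w,m-1}\le2^{n-1}\gamma_{w,m}$ give $\|G_jF\|_{\mathcal K}^2\le C_L\|F\|_{\mathcal K}^2$.
\end{proof}

A representation $F=\sum_jz_jF_{[j]}$ is not unique for $n\ge2$: one may add any relation $\sum_jz_jV_j=0$. For $n=2$ such a relation has the form $V_1=z_2\Omega$, $V_2=-z_1\Omega$. We need this, with $\Omega$ in $\mathcal K$, for every $n$.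

\begin{lemma}\label{lem:koszul}
Let $V_1,\dots,V_n\in\mathcal K$ with $\sum_jz_jV_j=0$. Then there are $\Omega_{jl}\in\mathcal K$ with $\Omega_{jl}=-\Omega_{lj}$ and $V_j=\sum_lz_l\Omega_{jl}$.
\end{lemma}

\begin{proof}
Let $V_{j,m}$ be the component of degree $m$ of $V_j$. Then $\sum_jz_jV_{j,m}=0$ for each $m$, and $m=0$ gives $V_{j,0}=0$. Put
\[
\Omega_{jl}=\sum_{m\ge1}\frac1{m+1}(\partial_lV_{j,m}-\partial_jV_{l,m})=\int_0^1t\,(\partial_lV_j-\partial_jV_l)(tz)\,dt\in\mathcal O .
\]
Its component of degree $m-1$ is $\frac m{m+1}$ times that of $G_lV_j-G_jV_l$, so $\Omega_{jl}\in\mathcal K$ by Lemma~\ref{lem:gleason}. We have $\sum_lz_l\partial_lV_{j,m}=mV_{j,m}$ and $\sum_lz_l\partial_jV_{l,m}=\partial_j\bigl(\sum_lz_lV_{l,m}\bigr)-V_{j,m}=-V_{j,m}$. Hence $\sum_lz_l\Omega_{jl}=\sum_{m\ge1}\frac{m+1}{m+1}V_{j,m}=V_j$.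
\end{proof}

\section{Correction by Hardy functions and division}\label{sec:correction}

So far $\mathcal N_i$ could be zero. The following lemma supplies the two missing ingredients of Example~\ref{ex:model}. It says that arbitrary square-summable data on the lines, not necessarily coming from a function on the ball, can be matched modulo the spaces $N_i(w)$ by a single function in $H^2$.

\begin{lemma}\label{lem:correction}
If $L$ is large enough, the following holds for each $i$. Given $b_w=\sum_mb_{w,m}\zeta^m\in\mathcal K_w$ $(w\in W)$ with $\|b\|_*^2=\sum_w\|b_w\|_w^2<\infty$, there is $U\in H^2$ with $U(0)=0$ and $U_w-b_w\in N_i(w)$ for all $w\in W$.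
\end{lemma}

We use the simplest elements of $N_i(w)$, namely polynomials of degree less than $k_w$ times $\varphi_i(\zeta^{k_w})$, and build $U$ degree by degree. In degree $m$ the value $U_m(w)$ at an active node is then prescribed by the value $U_r(w)$ in the degree $r<k_w$, when $w$ was not yet active. This is a feedback loop, and it must not amplify the norm. If $w\in W_r$, we can set $U_r(w)=0$ in advance. The nodes outside $W_r$ cannot be controlled in degree $r$, but by Lemma~\ref{lem:upper}(b) their total weight carries the factor $L^{-(n-1)}$. This is the only role of $L$.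

\begin{proof}
Write $\varphi_i=\varphi=\sum_q\varphi_qx^q$ and let $L\ge m_0$. Put $U_m=0$ for $m<L$. For $m\ge L$, suppose that $U_r$ is defined for $r<m$. For $w\in\Theta_m$ write $m=r+k_wq$ with $0\le r<k_w$; then $q\ge1$ and $r<m$. Let $U_m\in P_m$ be given by Lemma~\ref{lem:interp} for the data
\[
U_m(w)=b_{w,m}+\varphi_q\bigl(U_r(w)-b_{w,r}\bigr)\quad(w\in\Theta_m),\qquad U_m(w)=0\quad(w\in W_m\setminus\Theta_m).
\]
For $w\in\Theta_m$ we have $m+k_w\le2m$, so \eqref{eq:gamma} gives $(m+1)^{-(n-1)}\le2^{n-1}\gamma_{w,m}$. Hence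
\[
\|U_m\|^2\le C\sum_{w\in\Theta_m}\gamma_{w,m}\bigl(|b_{w,m}|^2+|\varphi_q|^2|b_{w,r}|^2+|\varphi_q|^2|U_r(w)|^2\bigr).
\]
Let $S_M=\sum_{m\le M}\|U_m\|^2$. Sum over $m\le M$, and in the last two terms sum first over $q$ for fixed $w$ and $r<k_w$. By \eqref{eq:block}, $\sum_q\gamma_{w,r+k_wq}|\varphi_q|^2=\gamma_{w,r}\|\varphi\|_{\mathcal A}^2$, so
\[
S_M\le C(1+\|\varphi\|_{\mathcal A}^2)\|b\|_*^2+C\|\varphi\|_{\mathcal A}^2\sum_{r\le M}\ \sum_{w:\,k_w>r}\gamma_{w,r}|U_r(w)|^2 .
\]
If $k_w>r$, then $w\notin\Theta_r$, so $U_r(w)=0$ unless $w\notin W_r$. By Lemma~\ref{lem:upper}(b) the double sum is at most $CL^{-(n-1)}S_M$. The constants $C$, $m_0$ and the functions $\varphi_i$ do not depend on $L$. So we can choose $L\ge m_0$ such that the resulting factor $C\|\varphi_i\|_{\mathcal A}^2L^{-(n-1)}$ is at most $\frac12$ for $i=1,\dots,s$. As $S_M<\infty$, we obtain $S_M\le C(1+\|\varphi\|_{\mathcal A}^2)\|b\|_*^2$ for all $M$. Thus $U=\sum_mU_m\in H^2$, and $U(0)=0$ because $L\ge1$.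

Let $h=U_w-b_w$, which lies in $\mathcal K_w$ by (K2). Every $m=r+k_wq$ with $q\ge1$ and $0\le r<k_w$ satisfies $m\ge k_w\ge L$ and $w\in\Theta_m$, so $h_{r+k_wq}=\varphi_qh_r$ by construction. For $q=0$ this holds because $\varphi_0=1$. Therefore $h^{(r)}=h_r\varphi\in N_i$ for all $r<k_w$, that is, $h\in N_i(w)$.
\end{proof}

Fix such an $L$.

\begin{corollary}\label{cor:two}
\begin{itemize}
\item[(a)] For each $i$ there is $E_i\in\mathcal N_i\cap H^2$ with $E_i(0)=1$.
\item[(b)] $\mathcal K=\mathcal N_1+H^2$.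
\end{itemize}
\end{corollary}

\begin{proof}
Let $F\in\mathcal K$ and apply Lemma~\ref{lem:correction} to $b_w=F_w$, for which $\|b\|_*=\|F\|_{\mathcal K}$. Then $F-U\in\mathcal K$ by (K2) and $(F-U)_w\in N_i(w)$ for all $w$, so $F-U\in\mathcal N_i$. The case $i=1$ gives (b). The case $F=1$, which lies in $\mathcal K$ by (K2), gives (a) with $E_i=1-U$.
\end{proof}

We turn to the analogue of (N2). Let $F\in\mathcal N_i$ with $F(0)=0$. The representation $F=\sum_jz_jG_jF$ has coefficients in $\mathcal K$ but not necessarily in $\mathcal N_i$. To see the obstacle and the remedy, take $n=2$ and the line through $w=(1,0)$. There $(G_1F)_w=F_w/\zeta$ lies in $N_i(w)$, while $(G_2F)_w=\sum_m\frac1m\partial_2F_m(w)\zeta^{m-1}$ consists of transversal derivatives, on which we have no condition. Replace the pair $(G_1F,G_2F)$ by $(G_1F+z_2B,\;G_2F-z_1B)$. The representation of $F$ survives, the first entry is unchanged on the line, and the second becomes $(G_2F)_w-\zeta B_w$. If $F$ has no linear part, then $(G_2F)_w=\zeta\psi$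 for a power series $\psi$, and it suffices to have $B_w-\psi\in N_i(w)$. Lemma~\ref{lem:correction} produces a $B$ that does this on all lines at once.

\begin{lemma}\label{lem:division}
If $F\in\mathcal N_i$ and $F(0)=0$, then $F=\sum_jz_jF_{[j]}$ with $F_{[j]}\in\mathcal N_i$.
\end{lemma}

\begin{proof}
The function $F_1E_i$, where $F_1$ is the linear part of $F$, lies in $\sum_jz_j\mathcal N_i\subset\mathcal N_i$, and $F-F_1E_i$ has no components of degree $0$ and $1$ because $E_i(0)=1$. So we may assume $F_0=F_1=0$. By \eqref{eq:radial},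
\[
(G_jF)_w=\bar w_j\,F_w/\zeta+\zeta\psi_{w,j},\qquad\psi_{w,j}=\sum_{m\ge2}\frac1mD_{e_j^w}F_m(w)\,\zeta^{m-2}.
\]
Lemma~\ref{lem:gleason} and $\gamma_{w,m-2}\le4^{n-1}\gamma_{w,m}$ give $\sum_w\|\psi_{w,j}\|_w^2<\infty$. Since $\sum_jw_je_j^w=w-|w|^2w=0$, we have $\sum_jw_j\psi_{w,j}=0$. Put
\[
b_{jl,w}=\bar w_j\psi_{w,l}-\bar w_l\psi_{w,j},
\]
which is antisymmetric in $j,l$ and satisfies $\sum_lw_lb_{jl,w}=-\psi_{w,j}$. For $j<l$, Lemma~\ref{lem:correction} gives $B_{jl}\in H^2$ with $h_{jl,w}=(B_{jl})_w-b_{jl,w}\in N_i(w)$ for all $w$. Put $B_{lj}=-B_{jl}$ and $B_{jj}=0$; then $h_{jl,w}$, defined by the same formula, lies in $N_i(w)$ for all $j,l$. Let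
\[
F_{[j]}=G_jF+\sum_lz_lB_{jl},
\]
which is in $\mathcal K$ by Lemma~\ref{lem:gleason}, (K2) and (K3). By antisymmetry $\sum_{j,l}z_jz_lB_{jl}=0$, so $\sum_jz_jF_{[j]}=F$. On the line through $w$,
\[
(F_{[j]})_w=\bar w_jF_w/\zeta+\zeta\psi_{w,j}+\zeta\sum_lw_l(b_{jl,w}+h_{jl,w})=\bar w_jF_w/\zeta+\zeta\sum_lw_lh_{jl,w}.
\]
Both terms lie in $N_i(w)$, which is stable under division and multiplication by $\zeta$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Let $Y=\mathcal N\cap H^2$. It is $M_z$-invariant by (K3), and closed in $H^2$ by (K2) and (K4). Every $y\in Y$ is uniquely $y=\sum_iF^i$ with $F^i\in\mathcal N_i$. The map $\Pi:Y\to\mathcal O^s$, $\Pi y=(F^1,\dots,F^s)$, is linear, and $\Pi(z_jy)=z_j\Pi y$ by uniqueness. The components $F^i$ are only known to lie in $\mathcal K$. So Lemma~\ref{lem:division} divides $y$ in $\mathcal N$, Lemma~\ref{lem:powers} divides it in $H^2$, and we need one division that is in both. The two differ by a relation, which we split with Corollary~\ref{cor:two}(b).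

\begin{proposition}\label{prop:claim}
$\sum_jz_jY=\{y\in Y:(\Pi y)(0)=0\}$.
\end{proposition}

\begin{proof}
The inclusion $\subset$ follows from $\Pi(z_jy)=z_j\Pi y$. Let $y\in Y$ with $\Pi y=(F^i)_i$ and $F^i(0)=0$ for all $i$. By Lemma~\ref{lem:division}, $F^i=\sum_jz_jF^i_{[j]}$ with $F^i_{[j]}\in\mathcal N_i$. Also $y(0)=0$, so $y=\sum_jz_jG_jy$ with $G_jy\in H^2$. The functions $V_j=\sum_iF^i_{[j]}-G_jy\in\mathcal K$ satisfy $\sum_jz_jV_j=0$. Lemma~\ref{lem:koszul} gives $V_j=\sum_lz_l\Omega_{jl}$ with $\Omega_{jl}\in\mathcal K$ antisymmetric. For $j<l$ write $\Omega_{jl}=u_{jl}+H_{jl}$ with $u_{jl}\in\mathcal N_1$ and $H_{jl}\in H^2$, and extend $u$ and $H$ antisymmetrically. Put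
\[
y_j=\sum_iF^i_{[j]}-\sum_lz_lu_{jl}=G_jy+\sum_lz_lH_{jl}.
\]
The first expression lies in $\mathcal N$ and the second in $H^2$, so $y_j\in Y$. Finally $\sum_jz_jy_j=\sum_iF^i-\sum_{j,l}z_jz_lu_{jl}=y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Write $M_k=M_k(M_z|Y)$. The functions $E_i$ of Corollary~\ref{cor:two}(a) lie in $Y$, and $(\Pi E_i)(0)$ is the $i$-th unit vector of $\mathbb C^s$. By Proposition~\ref{prop:claim}, $Y=\operatorname{span}\{E_1,\dots,E_s\}\oplus M_1$, so $\dim Y/M_1=s$. Multiplying by the monomials of degree $j$ gives $M_j=\operatorname{span}\{z^\alpha E_i:|\alpha|=j,\ i\le s\}+M_{j+1}$. Hence $\dim M_j/M_{j+1}\le s\binom{n+j-1}{n-1}$, and summing over $j<k$ gives $\dim Y/M_k\le s\binom{n+k-1}n$.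

For the reverse inequality, compose $\Pi$ with the passage to jets to get a linear map $Y\to(R/\mathfrak m^k)^s$. It annihilates $M_k$ because $\Pi(z^\alpha y)=z^\alpha\Pi y$. It is onto: for a polynomial $p$ it sends $pE_i$ to the class of $pE_i$ in the $i$-th slot and $0$ elsewhere, and since $E_i$ is a unit of $R$, these classes fill $R/\mathfrak m^k$. So $\dim Y/M_k=s\binom{n+k-1}n$ for all $k$, and $c(M_z|Y)=s$.

By Lemma~\ref{lem:powers}, $\sum_jz_jH^2=\{H\in H^2:H(0)=0\}$. As $E_1\in Y$ and $E_1(0)=1$, we have $Y+\sum_jz_jH^2=H^2$, that is, $\sum_jz_j(H^2/Y)=H^2/Y$. Then $M_k(M_z/Y)=H^2/Y$ for all $k$, and $c(M_z/Y)=0$.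
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $Y\subset H^2(\mathbb B,\mathcal D)$ be as in the theorem, with $\mathcal M$ and $d$ as in Proposition~\ref{prop:lower}. Then $0\le d\le\dim\mathcal D$, $b=\dim\mathcal D-d$ and $a\ge d=\dim\mathcal D-b$, and $a$ is an integer. If $d=0$, then $\mathcal M$ is a torsion submodule of the torsion-free module $R\otimes\mathcal D$, so $\mathcal M=0$; by the identity theorem $Y=0$, and $(a,b)=(0,\dim\mathcal D)$. If $d\ge1$, then $0\le b\le\dim\mathcal D-1$. So only the listed pairs occur.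

Conversely, $Y=0$ gives $(0,\dim\mathcal D)$. Let $1\le d\le\dim\mathcal D$ and $s\ge1$, identify $\mathcal D$ with $\mathbb C\oplus\mathbb C^{d-1}\oplus\mathbb C^{\dim\mathcal D-d}$, let $Y_s$ be the subspace of Theorem~\ref{thm:A}, and put
\[
Y'=Y_s\oplus H^2(\mathbb B,\mathbb C^{d-1})\oplus0 .
\]
The spaces $M_k$ of a direct sum of tuples are the direct sums of the spaces $M_k$, so codimensions and multiplicities add. By Lemma~\ref{lem:powers}, $\dim H^2/\sum_jz_jH^2=1$ and $M_z$ on $H^2$ has multiplicity $1$. Hence $\dim Y'/\sum_jz_jY'=s+d-1<\infty$ and $c(M_z|Y')=s+d-1$. The quotient is $(H^2/Y_s)\oplus0\oplus H^2(\mathbb B,\mathbb C^{\dim\mathcal D-d})$, so $c(M_z/Y')=\dim\mathcal D-d$. As $d$ runs through $1,\dots,\dim\mathcal D$ and $s$ through the positive integers, $b=\dim\mathcal D-d$ takes all values from $0$ to $\dim\mathcal D-1$ and $a=s+d-1$ all integer values $\ge d$. The sum is $\dim\mathcal D+s-1$; the choice $d=\dim\mathcal D$, $s\ge2$ gives a subspace that violates \eqref{eq:formula}.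
\end{proof}

\begin{thebibliography}{9}

\bibitem{samuel}
\emph{Samuel multiplicity for several commuting operators},
\texttt{https://jot.theta.ro/jot/archive/2008-060-002/2008-060-002-009.pdf}

\end{thebibliography}
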